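# Quasidiagonal C\*-algebras whose maximal tensor product is not quasidiagonal

## 1. Unitaries with $UAU^*=A^2$

Let $A$ and $U$ be unitary $n\times n$ matrices with $UAU^*=A^2$. Here is one such pair. Let $\omega=e^{2\pi i/3}$, let $A=\operatorname{diag}(1,\omega,\omega^2)$, and let $U$ fix the first basis vector and swap the other two. Then $UAU^*=\operatorname{diag}(1,\omega^2,\omega)$, and this is $A^2$ because $\omega^4=\omega$.

Write $\operatorname{Fix}(T)=\{\xi: T\xi=\xi\}$. In the example, $\operatorname{Fix}(A)$ and $\operatorname{Fix}(A^2)$ are both the line through the first basis vector. This is no accident. Always $\operatorname{Fix}(A)\subseteq\operatorname{Fix}(A^2)$. The relation gives $\operatorname{Fix}(A^2)=\operatorname{Fix}(UAU^*)=U\operatorname{Fix}(A)$, so the two spaces have the same dimension. In finite dimensions they must be equal.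

Now take infinite-dimensional unitaries. Let $X$ be the set of all subsets of $\mathbb Z[1/2]$ of the form $b+2^k\mathbb Z$, with $b\in\mathbb Z[1/2]$ and $k\in\mathbb Z$. The maps $x\mapsto x+1$ and $x\mapsto 2x$ permute $X$; let $A$ and $U$ be the corresponding permutation unitaries on $\ell^2(X)$. Conjugating $x\mapsto x+1$ by doubling gives $x\mapsto 2(x/2+1)=x+2$, so again $UAU^*=A^2$. But
$$A^2\delta_{2\mathbb Z}=\delta_{2+2\mathbb Z}=\delta_{2\mathbb Z},\qquad A\,\delta_{2\mathbb Z}=\delta_{1+2\mathbb Z}\neq\delta_{2\mathbb Z}.$$
So $\operatorname{Fix}(A)\subsetneq\operatorname{Fix}(A^2)$. Let $P$ and $Q$ be the projections onto these two spaces. Then $Q=UPU^*$, and $V=PU^*$ satisfies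
$$V^*V=UPU^*=Q,\qquad VV^*=P,\qquad P\le Q,\quad P\ne Q.$$

In group language, let $G$ be the group of maps $x\mapsto 2^kx+b$ with $k\in\mathbb Z$, $b\in\mathbb Z[1/2]$, and let $\Delta$ be the subgroup of translations by integers. The group $G$ acts transitively on $X$, and the stabilizer of $\mathbb Z\in X$ is $\Delta$, so $X=G/\Delta$. If $g$ is doubling, then $g\Delta g^{-1}$ is the group of translations by even integers, a proper subgroup of $\Delta$. The vector that exhibited the difference is $\delta_{g\Delta}$.

So there are relations among unitaries that force $P=Q$ in matrices but not on Hilbert space. A C\*-algebra that contains such $P\ne Q$ and $V$ should not be well approximated by matrices. Could two algebras, each well approximated by matrices, produce such a configuration when they are made to commute with each other? We now make this precise.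

## 2. Matrix approximation and two tensor products

A linear map $\varphi$ between C\*-algebras is c.c.p. (contractive completely positive) if $\|\varphi\|\le1$ and $\varphi\otimes\mathrm{id}_{M_k}$ is positive for every $k$. Such a map satisfies $\varphi(a^*)=\varphi(a)^*$.

**Definition (quasidiagonal).** A C\*-algebra $A$ is quasidiagonal if there is a net of c.c.p. maps $\varphi_\alpha:A\to M_{n_\alpha}(\mathbb C)$ such that for all $a,b\in A$
$$\lim_\alpha\|\varphi_\alpha(ab)-\varphi_\alpha(a)\varphi_\alpha(b)\|=0,\qquad \lim_\alpha\|\varphi_\alpha(a)\|=\|a\|. \tag{1}$$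

Restricting the maps shows that a subalgebra of a quasidiagonal algebra is quasidiagonal.

**Definition (residually finite-dimensional).** $A$ is residually finite-dimensional if for each $a\neq0$ in $A$ there is a \*-homomorphism $\pi:A\to M_n(\mathbb C)$, for some $n$, with $\pi(a)\ne0$.

For example, $C(X)$ with $X$ compact Hausdorff is residually finite-dimensional: use point evaluations. A residually finite-dimensional algebra is quasidiagonal. Indeed, the direct sum of all its \*-homomorphisms into matrix algebras is injective, hence isometric, so $\|a\|=\sup_\pi\|\pi(a)\|$. Given a finite set $G\subset A$ and $\varepsilon>0$, some finite direct sum $\pi_{(G,\varepsilon)}$ of such homomorphisms satisfies $\|\pi_{(G,\varepsilon)}(a)\|\ge\|a\|-\varepsilon$ for $a\in G$. Indexed by the pairs $(G,\varepsilon)$, these form a net as in (1), with exact multiplicativity.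

**Definition (tensor products).** Let $A\odot B$ be the algebraic tensor product. The minimal tensor product $A\otimes_{\min}B$ is the completion of $A\odot B$ in the operator norm on $H\otimes K$, where $A\subset B(H)$ and $B\subset B(K)$ are faithful representations. The maximal tensor product $A\otimes_{\max}B$ is the completion in the norm $\sup\|\sum_i\pi(a_i)\rho(b_i)\|$ over all pairs of representations $\pi$ of $A$ and $\rho$ of $B$ on a common Hilbert space with commuting ranges.

By its definition, $A\otimes_{\max}B$ has a universal property: every commuting pair $(\pi,\rho)$ gives a representation $\pi\times\rho$ of $A\otimes_{\max}B$ with $(\pi\times\rho)(a\otimes b)=\pi(a)\rho(b)$. Conversely, every nondegenerate representation of $A\otimes_{\max}B$ is of this form, with $\pi$ and $\rho$ nondegenerate. The construction $\otimes_{\max}$ is functorial for \*-homomorphisms in each variable, and there is a canonical surjection $A\otimes_{\max}B\to A\otimes_{\min}B$.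

It is known that $A\otimes_{\min}B$ is quasidiagonal whenever $A$ and $B$ are. We ask: *if $A$ and $B$ are quasidiagonal, must $A\otimes_{\max}B$ be quasidiagonal?*

Try a commutative factor. If $A=C(X)$ with $X$ compact Hausdorff and nonempty, then $A\otimes_{\max}B=C(X,B)$. Let $(\varphi_\alpha)$ be as in (1) for $B$. Given a finite set $G\subset C(X,B)$ and $\varepsilon>0$, choose $x_1,\dots,x_N\in X$ such that each $f\in G$ attains its norm at one of the $x_i$. Choose $\alpha$ such that $\varphi_\alpha$ is $\varepsilon$-multiplicative and $\varepsilon$-isometric on the finitely many elements $f(x_i)$, $f\in G$. Then $f\mapsto\bigoplus_i\varphi_\alpha(f(x_i))$ is c.c.p., is $\varepsilon$-multiplicative on $G$, and has norm at least $\|f\|-\varepsilon$ on each $f\in G$. So the answer is yes here. It is also yes whenever $A\otimes_{\max}B=A\otimes_{\min}B$, in particular if one factor is nuclear.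

In general a sensible person takes nets $(\varphi_\alpha)$ for $A$ and $(\psi_\beta)$ for $B$ and forms $\varphi_\alpha\otimes\psi_\beta:A\otimes_{\max}B\to M_{n_\alpha}\otimes M_{m_\beta}$. These maps are c.c.p. They are asymptotically multiplicative on elementary tensors, hence everywhere by density and contractivity. What breaks is the second half of (1). The tensor product of two c.c.p. maps is already c.c.p. on $A\otimes_{\min}B$, so $\varphi_\alpha\otimes\psi_\beta$ factors through the canonical surjection and kills its kernel. If the kernel is nonzero, the product maps are not asymptotically isometric.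

So a counterexample must have a nonzero element in the kernel of $A\otimes_{\max}B\to A\otimes_{\min}B$, and that element must be invisible to every approximation by matrices, not just to product maps. Section 1 suggests the element: a difference $q-p$. The answer to the question will be no, already with $A=B$.

## 3. Ranks of matrices exclude $vv^*<v^*v$

The dimension count of Section 1 has an approximate version.

**Lemma 1.** A quasidiagonal C\*-algebra $D$ contains no $v$ such that $q=v^*v$ and $p=vv^*$ are projections with $p\le q$, $p\ne q$.

For example, the C\*-algebra generated by the unilateral shift $s$ is not quasidiagonal: take $v=s$, so that $q=1$ and $p=ss^*\neq 1$.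

The proof uses two facts about a self-adjoint matrix $h$. First, suppose $\|h^2-h\|\le\eta$, and let $E$ be the spectral projection of $h$ for $(\frac12,\infty)$. Each eigenvalue $\lambda$ satisfies $|\lambda|\,|\lambda-1|\le\eta$. If $\lambda>\frac12$ this gives $|\lambda-1|\le2\eta$; if $\lambda\le\frac12$ then $|\lambda-1|\ge\frac12$ and it gives $|\lambda|\le2\eta$. Hence
$$\|h-E\|\le2\eta. \tag{2}$$
Second, suppose $E$ is a projection with $\|h-E\|<\frac12$. By Weyl's inequality the ordered eigenvalues of $h$ and $E$ differ by less than $\frac12$, so those of $h$ paired with $1$ exceed $\frac12$ and those paired with $0$ lie below $\frac12$. Hence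
$$\operatorname{rank}E=\#\{\text{eigenvalues of }h\text{ greater than }\tfrac12,\text{ with multiplicity}\}. \tag{3}$$
In particular, two projections at distance less than $\frac12$ have equal rank.

*Proof of Lemma 1.* Suppose $v$ exists. Put $r=q-p$, a nonzero projection with $pr=pq-p=0$. Let $(\varphi_\alpha)$ be as in (1), and write $x_\alpha\approx y_\alpha$ if $\|x_\alpha-y_\alpha\|\to0$. Put $V_\alpha=\varphi_\alpha(v)$.

**Step 1: replace the images by projections.** The self-adjoint matrices $\varphi_\alpha(q),\varphi_\alpha(p),\varphi_\alpha(r)$ are asymptotically idempotent by (1). By (2) there are projections $Q_\alpha\approx\varphi_\alpha(q)$, $P_\alpha\approx\varphi_\alpha(p)$, $R_\alpha\approx\varphi_\alpha(r)$.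

**Step 2: show that $Q_\alpha$ and $P_\alpha$ have equal rank.** We have $V_\alpha^*V_\alpha=\varphi_\alpha(v^*)\varphi_\alpha(v)\approx\varphi_\alpha(q)\approx Q_\alpha$, and likewise $V_\alpha V_\alpha^*\approx P_\alpha$. The matrices $V_\alpha^*V_\alpha$ and $V_\alpha V_\alpha^*$ have the same eigenvalues with multiplicity. By (3), eventually $\operatorname{rank}Q_\alpha=\operatorname{rank}P_\alpha$.

**Step 3: make $R_\alpha$ exactly orthogonal to $P_\alpha$.** We have $P_\alpha R_\alpha\approx\varphi_\alpha(p)\varphi_\alpha(r)\approx\varphi_\alpha(pr)=0$. Put $T_\alpha=(1-P_\alpha)R_\alpha(1-P_\alpha)$. Expanding, $T_\alpha\approx R_\alpha$, so $T_\alpha^2\approx R_\alpha^2=R_\alpha\approx T_\alpha$. Let $R'_\alpha$ be the spectral projection of $T_\alpha$ for $(\frac12,\infty)$. By (2), $R'_\alpha\approx T_\alpha\approx R_\alpha$. The range of $R'_\alpha$ lies in the range of $T_\alpha$, so $R'_\alpha\le1-P_\alpha$, and $P_\alpha+R'_\alpha$ is a projection.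

**Step 4: count.** We have $P_\alpha+R'_\alpha\approx\varphi_\alpha(p)+\varphi_\alpha(r)=\varphi_\alpha(q)\approx Q_\alpha$. By (3) and Step 2, eventually
$$\operatorname{rank}P_\alpha+\operatorname{rank}R'_\alpha=\operatorname{rank}Q_\alpha=\operatorname{rank}P_\alpha .$$
So $R'_\alpha=0$ eventually, and $\varphi_\alpha(r)\approx R_\alpha\approx R'_\alpha$ gives $\|\varphi_\alpha(r)\|\to0$. But $\|\varphi_\alpha(r)\|\to\|r\|=1$, a contradiction. $\square$

We are therefore looking for quasidiagonal algebras whose maximal tensor product contains such a $v$.

## 4. Group C\*-algebras and finite-dimensional representations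

Let $\Gamma$ be a discrete group. The full group C\*-algebra $C^*(\Gamma)$ is the completion of $\mathbb C[\Gamma]$ in the norm $\sup\|\pi(f)\|$ over all unitary representations $\pi$; unitary representations of $\Gamma$ correspond to unital representations of $C^*(\Gamma)$. The left regular representation $\lambda_\Gamma$ acts on $\ell^2(\Gamma)$ by $\lambda_\Gamma(f)\xi=f*\xi$. If $\Gamma$ acts freely on a set $X$, each orbit is a copy of $\Gamma$ with left translation, so the representation on $\ell^2(X)$ is a multiple of $\lambda_\Gamma$.

**Definition ($C^*_{fd}$).** For $f\in\mathbb C[\Gamma]$ let $\|f\|_{fd}=\sup\{\|\pi(f)\|:\pi\text{ a finite-dimensional unitary representation of }\Gamma\}$. Let $C^*_{fd}(\Gamma)$ be the completion of $\mathbb C[\Gamma]/\{f:\|f\|_{fd}=0\}$. The class of $g\in\Gamma$ in it is written $u_g$.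

Since $\|\cdot\|_{fd}$ is at most the full norm, $C^*_{fd}(\Gamma)$ is a quotient of $C^*(\Gamma)$. For $\Gamma=\mathbb Z$ the finite-dimensional unitary representations are sums of characters, so $C^*_{fd}(\mathbb Z)=C(\mathbb T)=C^*(\mathbb Z)$.

**Definition (residually finite).** $\Gamma$ is residually finite if each $\gamma\ne1$ in $\Gamma$ lies outside some finite-index normal subgroup.

For example, $\mathbb Z$ is residually finite: if $a\neq0$, then $a\notin k\mathbb Z$ as soon as $k>|a|$.

**Lemma 3.** If $\Gamma$ is residually finite, then $C^*_{fd}(\Gamma)$ is residually finite-dimensional and quasidiagonal, and $\lambda_\Gamma$ factors through it.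

*Proof.* **Step 1: finite-dimensional representations recover the norm.** Each finite-dimensional unitary representation of $\Gamma$ extends to $C^*_{fd}(\Gamma)$. The equality $\|a\|=\sup_\pi\|\pi(a)\|$ holds by definition on the image of $\mathbb C[\Gamma]$, and for all $a$ by density, since both sides are $1$-Lipschitz in $a$. So $C^*_{fd}(\Gamma)$ is residually finite-dimensional, hence quasidiagonal by Section 2.

**Step 2: compare $\lambda_\Gamma$ with finite quotients.** Let $f\in\mathbb C[\Gamma]$ and let $\xi\in\ell^2(\Gamma)$ be a finitely supported unit vector. The set $K=\operatorname{supp}\xi\cup\operatorname{supp}f\cdot\operatorname{supp}\xi$ is finite. For each pair $x\ne y$ in $K$ choose a finite-index normal subgroup not containing $x^{-1}y$, and let $N$ be the intersection of these finitely many subgroups (take $N=\Gamma$ if there are no such pairs). Then $N$ is normal of finite index and $\Gamma\to\Gamma/N$ is injective on $K$. Push-forward of finitely supported functions to $\Gamma/N$ respects convolution, and it preserves the $\ell^2$-norm of functions supported in $K$. Let $\bar\xi$ be the push-forward of $\xi$. It is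 a unit vector, and since $f*\xi$ is supported in $K$,
$$\|\lambda_\Gamma(f)\xi\|=\|f*\xi\|=\|\lambda_{\Gamma/N}(f)\bar\xi\|\le\|f\|_{fd}.$$
Here $\lambda_{\Gamma/N}$ is viewed as a finite-dimensional representation of $\Gamma$. Finitely supported vectors are dense, so $\|\lambda_\Gamma(f)\|\le\|f\|_{fd}$. $\square$

We can now state the counterexample.

**Theorem 1.** Let $\Gamma=SL_4(\mathbb Z[1/2])$ and $A=C^*_{fd}(\Gamma)$. Then $A$ is separable, unital and quasidiagonal (even residually finite-dimensional), but $A\otimes_{\max}A$ contains a proper isometry, so it is not quasidiagonal.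

A proper isometry is an element $s$ of a unital algebra with $s^*s=1\neq ss^*$. Such an $s$ is excluded from quasidiagonal algebras by Lemma 1 with $v=s$.

## 5. Projections onto invariant vectors

In Section 1 the projection $P$ lived in $B(\ell^2(X))$. To use Lemma 1 we need the projection inside the C\*-algebra. For a finite group $\Lambda$ this is easy: $e=|\Lambda|^{-1}\sum_{x\in\Lambda}x$ acts in every unitary representation as the projection onto the invariant vectors. But a finite group has no proper subgroup isomorphic to itself, so we need an infinite group.

For $\Lambda=\mathbb Z$, the group of Section 1, no such element exists. Indeed $C^*(\mathbb Z)=C(\mathbb T)$, and evaluating at the characters $z\in\mathbb T$ shows that $e$ would be the function equal to $1$ at $z=1$ and $0$ elsewhere, which is not continuous. The trouble is that nontrivial characters accumulate at the trivial one. Property (T) forbids this kind of accumulation.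

**Definition (property (T)).** A discrete group $\Lambda$ has property (T) if there are a finite set $S\subset\Lambda$ and $\varepsilon>0$ such that, in every unitary representation without nonzero invariant vectors, every unit vector $\xi$ satisfies $\max_{s\in S}\|s\xi-\xi\|\ge\varepsilon$.

A finite group has (T) with $S=\Lambda$ and $\varepsilon=1$. Indeed, if there are no nonzero invariant vectors, then $|\Lambda|^{-1}\sum_x x\xi=0$, so the average of the vectors $\xi-x\xi$ is $\xi$ and one of them has norm at least $1$. The group $\mathbb Z$ does not have (T). The representation on $\ell^2(\mathbb Z)$ has no nonzero invariant vectors, but the unit vectors $\xi_N=N^{-1/2}1_{\{0,\dots,N-1\}}$ satisfy $\|\lambda(k)\xi_N-\xi_N\|^2=2|k|/N$ for $N\ge|k|$, which tends to $0$.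

**Lemma 2 (Kazhdan projection; Akemann–Walter).** If $\Lambda$ has property (T), there is a projection $e\in C^*(\Lambda)$ such that, for every unitary representation $\pi$ of $\Lambda$ on $H$, $\pi(e)$ is the projection onto the space $H^\Lambda$ of invariant vectors.

*Proof.* Take $S,\varepsilon$ from the definition. Enlarging $S$ and shrinking $\varepsilon$ keeps the property, so we may assume $S=S^{-1}\ne\emptyset$ and $\varepsilon\le1$. Put $x=|S|^{-1}\sum_{s\in S}s\in C^*(\Lambda)$. Then $x=x^*$ and $\|x\|\le1$.

**Step 1: find a spectral gap.** On $H^\Lambda$ we have $\pi(x)=1$. The space $(H^\Lambda)^\perp$ is invariant and carries a representation without nonzero invariant vectors. For a unit vector $\xi$ in it, $\mathrm{Re}\langle s\xi,\xi\rangle=1-\frac12\|s\xi-\xi\|^2$ gives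
$$\langle\pi(x)\xi,\xi\rangle=1-\frac1{2|S|}\sum_{s\in S}\|s\xi-\xi\|^2\le1-\delta,\qquad \delta=\frac{\varepsilon^2}{2|S|}\le\frac12 .$$
So on $(H^\Lambda)^\perp$ the spectrum of $\pi(x)$ lies in $[-1,1-\delta]$.

**Step 2: cut at the gap.** Take $f$ continuous on $[-1,1]$ with $f=0$ on $[-1,1-\delta]$ and $f(1)=1$, and set $e=f(x)$. Then $\pi(e)=f(\pi(x))$ is $1$ on $H^\Lambda$ and $0$ on $(H^\Lambda)^\perp$. Applying this to a faithful $\pi$ shows that $e$ is a projection. $\square$

## 6. One group is too much; a diagonal subgroup spreads it over two

Suppose a group $\Gamma$ contains a subgroup $\Lambda$ with (T) and an element $t$ with $t\Lambda t^{-1}\subsetneq\Lambda$. Let $p\in C^*(\Gamma)$ be the image of the Kazhdan projection of $\Lambda$ and let $q=u_tpu_t^*$. In every representation $H$, $p$ projects onto $H^\Lambda$ and $q$ onto $tH^\Lambda=H^{t\Lambda t^{-1}}\supseteq H^\Lambda$, so $p\le q$. In $\ell^2(\Gamma/\Lambda)$ the vector $\delta_{t\Lambda}$ is fixed by $t\Lambda t^{-1}$ but not by $\Lambda$, so $p\ne q$. With $v=pu_t^*$, Lemma 1 shows that $C^*(\Gamma)$ is not quasidiagonal. This settles nothing, because the question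 needs quasidiagonal factors to begin with.

So pass to the quasidiagonal quotient $C^*_{fd}(\Gamma)$, for $\Gamma$ residually finite. Now the configuration vanishes: in a finite-dimensional representation $H^\Lambda\subseteq tH^\Lambda$ have equal dimension, so $p$ and $q$ have the same image in $C^*_{fd}(\Gamma)$. In particular the representation on $\ell^2(\Gamma/\Lambda)$ does not extend to $C^*_{fd}(\Gamma)$. This is the exact obstacle. The representation that sees $p\ne q$ must not be a representation of either factor.

The maximal tensor product leaves room for this. A representation of $C^*_{fd}(\Gamma)\otimes_{\max}C^*_{fd}(\Gamma)$ is any unitary representation of $\Gamma\times\Gamma$ whose restriction to each factor extends to $C^*_{fd}(\Gamma)$; nothing further is demanded of the pair. By Lemma 3, for residually finite $\Gamma$, multiples of $\lambda_\Gamma$ extend. So we want a subgroup $\Delta$ of $G=\Gamma\times\Gamma$ such that each factor acts freely on $G/\Delta$, while $\Delta$ itself fixes the base point. A diagonal subgroup does this.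

Here is the simplest instance. Let $\Delta$ be the full diagonal of $G=\Gamma\times\Gamma$. The map $(a,b)\Delta\mapsto ab^{-1}$ identifies $G/\Delta$ with $\Gamma$, and $(a,b)$ acts on it by $c\mapsto acb^{-1}$. Each factor acts freely, by left or right translation. But the diagonal acts by conjugation and fixes $\delta_1$. If $\Gamma$ is infinite, neither factor has a nonzero invariant vector, while the diagonal does.

For the counterexample we use the diagonal copy of $\Lambda$ in $\Gamma\times\Gamma$ and the element $g=(t,t)$. Then $g\Delta g^{-1}\subsetneq\Delta$, as in Section 1.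

## 7. A proper isometry in $A_1\otimes_{\max}A_2$

**Theorem 2.** Let $\Lambda$ be a countable discrete group with property (T), and let $\sigma:\Lambda\to\Lambda$ be an injective, non-surjective endomorphism. For $i=1,2$ let $\Gamma_i$ be a discrete group, $\theta_i:\Lambda\to\Gamma_i$ an injective homomorphism, and $t_i\in\Gamma_i$ with $t_i\theta_i(x)t_i^{-1}=\theta_i(\sigma(x))$ for all $x\in\Lambda$. Let $A_i$ be a quotient of the full group C\*-algebra $C^*(\Gamma_i)$ through which the left regular representation $\lambda_{\Gamma_i}$ factors. Then $A_1\otimes_{\max}A_2$ contains a proper isometry, so it is not quasidiagonal, and it does not embed in any finite unital C\*-algebra by a unital embedding. If $\Gamma_i$ is residually finite, one may take $A_i=C^*_{fd}(\Gamma_i)$, which is residually finite-dimensional.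

For example, the hypotheses hold for $\Gamma_1=\Gamma_2=SL_n(\mathbb Z[1/m])$ for all $n\ge4$, $m\ge2$.

A unital C\*-algebra is called finite if each of its isometries is unitary. The assertion about $SL_n(\mathbb Z[1/m])$ is proved in Section 8.

*Proof.* Let $D=A_1\otimes_{\max}A_2$ and $G=\Gamma_1\times\Gamma_2$. Write $u_a$ also for the image of a group element $a\in\Gamma_i$ in $A_i$, and put $w_{(a,b)}=u_a\otimes u_b\in D$. Since $u_a\otimes1$ and $1\otimes u_b$ commute, $w$ is a homomorphism from $G$ to the unitaries of $D$.

**Step 1: find a subgroup conjugate to a proper subgroup of itself.** Let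
$$\Delta=\{(\theta_1(x),\theta_2(x)):x\in\Lambda\}\cong\Lambda,\qquad g=(t_1,t_2)\in G.$$
By hypothesis
$$g\Delta g^{-1}=\{(\theta_1(\sigma(x)),\theta_2(\sigma(x))):x\in\Lambda\}\subseteq\Delta .$$
The inclusion is proper. Choose $x_0\in\Lambda\setminus\sigma(\Lambda)$. If $(\theta_1(x_0),\theta_2(x_0))$ were in $g\Delta g^{-1}$, then $\theta_1(x_0)=\theta_1(\sigma(y))$ for some $y$, so $x_0=\sigma(y)$ because $\theta_1$ is injective, a contradiction.

**Step 2: place projections $p\le q$ in $D$.** The restriction of $w$ to $\Delta$ induces a \*-homomorphism $C^*(\Delta)\to D$. Let $p$ be the image of the Kazhdan projection of $\Delta\cong\Lambda$ (Lemma 2), and let $q=w_gpw_g^*$. Let $\Pi$ be any unital representation of $D$ on $H$, and let $G$ act on $H$ through $\Pi\circ w$. Then $\Pi(p)$ is the projection onto $H^\Delta$. So $\Pi(q)$ is the projection onto $gH^\Delta$, and $gH^\Delta=H^{g\Delta g^{-1}}$. Since $g\Delta g^{-1}\subset\Delta$, the smaller group has at least as many invariant vectors: $H^\Delta\subset H^{g\Delta g^{-1}}$. Hence $\Pi(p)\le\Pi(q)$. Taking $\Pi$ faithful gives $p\le q$ in $D$.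

**Step 3: represent $D$ on $\ell^2(G/\Delta)$.** Let $G$ act on $H=\ell^2(G/\Delta)$ by translation. We check that $\Gamma_1\times1$ acts freely on $G/\Delta$. If $(c,1)$ fixes $(a,b)\Delta$, then $(a,b)^{-1}(c,1)(a,b)\in\Delta$, that is,
$$(c,1)=(a\theta_1(x)a^{-1},\,b\theta_2(x)b^{-1})\quad\text{for some }x\in\Lambda .$$
The second coordinate gives $\theta_2(x)=1$, so $x=1$ because $\theta_2$ is injective, and then $c=1$. So the restriction to $\Gamma_1\times1$ is a multiple of $\lambda_{\Gamma_1}$, and by hypothesis it extends to a representation of $A_1$. In the same way, using that $\theta_1$ is injective, the restriction to $1\times\Gamma_2$ is a multiple of $\lambda_{\Gamma_2}$ and extends to $A_2$. The two factors of $G$ commute, so by density the two representations have commuting ranges. The universal property of $\otimes_{\max}$ gives a unital representation $\Pi$ of $D$ on $H$, and $\Pi(w_h)$ is translation by $h$ for every $h\in G$.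

**Step 4: see that $p\ne q$.** The stabilizer of the point $g\Delta\in G/\Delta$ is $g\Delta g^{-1}$. So $\delta_{g\Delta}$ is invariant under $g\Delta g^{-1}$. It is not invariant under $\Delta$, because $\Delta\not\subset g\Delta g^{-1}$ by Step 1. By Step 2,
$$\Pi(q)\delta_{g\Delta}=\delta_{g\Delta}\neq\Pi(p)\delta_{g\Delta},$$
and therefore $p\neq q$.

**Step 5: deduce that $D$ is not quasidiagonal.** Let $v=pw_g^*\in D$. Then
$$v^*v=w_gpw_g^*=q,\qquad vv^*=pw_g^*w_gp=p,\qquad p\le q,\ p\neq q .$$
By Lemma 1, $D$ is not quasidiagonal.

**Step 6: build a proper isometry.** Let $s=v+(1-q)$. Since $v=pv$ and $(1-q)p=0$, we have $(1-q)v=0$, so the cross terms in $s^*s$ vanish and $s^*s=q+(1-q)=1$. Also $\|v(1-q)\|^2=\|(1-q)v^*v(1-q)\|=\|(1-q)q(1-q)\|=0$, so $v(1-q)=0$. The cross terms in $ss^*$ vanish too, and $ss^*=p+1-q\neq1$. So $s$ is a proper isometry. A unital embedding of $D$ carries $s$ to a proper isometry, so its target is not finite.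

**Step 7: the residually finite case.** If $\Gamma_i$ is residually finite, Lemma 3 says that $C^*_{fd}(\Gamma_i)$, which is a quotient of $C^*(\Gamma_i)$, is residually finite-dimensional and that $\lambda_{\Gamma_i}$ factors through it. So $A_i=C^*_{fd}(\Gamma_i)$ is allowed. $\square$

Each part of the hypothesis has one job. Property (T) puts the projection into $D$ (Step 2), non-surjectivity of $\sigma$ makes $q$ larger than $p$ (Steps 1 and 4), and injectivity of the $\theta_i$ makes both actions free, so that the factors see only regular representations (Step 3).

## 8. The groups $SL_n(\mathbb Z[1/m])$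

Let $n\ge4$, $m\ge2$, $\Gamma=SL_n(\mathbb Z[1/m])$, and
$$\Lambda=\left\{\begin{pmatrix}M&v\\0&1\end{pmatrix}:M\in SL_{n-1}(\mathbb Z),\ v\in\mathbb Z^{n-1}\right\}\cong SL_{n-1}(\mathbb Z)\ltimes\mathbb Z^{n-1},\qquad t=\operatorname{diag}(m,\dots,m,m^{-(n-1)}).$$
Since $\det t=m^{n-1}m^{-(n-1)}=1$, we have $t\in\Gamma$. For $n=4$, $m=2$ the element is $t=\operatorname{diag}(2,2,2,\frac18)$.

**Step 1: conjugation by $t$ maps $\Lambda$ properly into itself.** Block multiplication gives
$$t\begin{pmatrix}M&v\\0&1\end{pmatrix}t^{-1}=\begin{pmatrix}M&m\cdot m^{n-1}v\\0&1\end{pmatrix}=\begin{pmatrix}M&m^nv\\0&1\end{pmatrix}.$$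
So conjugation by $t$ restricts to an injective endomorphism $\sigma$ of $\Lambda$. It is not surjective, because only vectors in $m^n\mathbb Z^{n-1}$ occur in its image. For $n=4$, $m=2$ it multiplies $v$ by $16$. This is the doubling map of Section 1 in a group large enough to have (T).

**Step 2: $\Gamma$ is residually finite.** Let $1\neq\gamma\in\Gamma$. Some entry of $\gamma-1$ is $a/m^k$ with $0\neq a\in\mathbb Z$ and $k\ge0$. Choose a prime $\ell\nmid am$. Since $m$ is invertible mod $\ell$, there is a reduction homomorphism $SL_n(\mathbb Z[1/m])\to SL_n(\mathbb Z/\ell)$ into a finite group. The image of $\gamma$ is nontrivial, because $a/m^k\not\equiv0$ mod $\ell$.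

**Step 3: $\Lambda$ has property (T).** This is standard; see Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*, Cambridge 2008, Ch. 1. We recall how it follows from two classical facts.

Say that a unitary representation almost has invariant vectors if for every finite $S\subset\Lambda$ and every $\varepsilon>0$ there is a unit vector $\xi$ with $\max_{s\in S}\|s\xi-\xi\|<\varepsilon$. Property (T) is equivalent to the statement that every representation almost having invariant vectors has a nonzero invariant vector. One direction is the definition. For the other, if no pair $(S,\varepsilon)$ works in the definition, choose for each pair $(S,1/j)$ a representation without nonzero invariant vectors but with a unit vector moved by less than $1/j$ by every element of $S$. The direct sum of all of these almost has invariant vectors and has no nonzero invariant vector.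

For a normal subgroup $N\subset\Lambda$, the pair $(\Lambda,N)$ has relative (T) if every unitary representation of $\Lambda$ that almost has invariant vectors has a nonzero $N$-invariant vector. For example, $(\Lambda,\Lambda)$ has relative (T) exactly when $\Lambda$ has (T), and $(\Lambda,\{1\})$ always has it.

The classical facts, valid for $k=n-1\ge3$, are that $SL_k(\mathbb Z)$ has (T) (Kazhdan), and that the pair $(SL_k(\mathbb Z)\ltimes\mathbb Z^k,\mathbb Z^k)$ has relative (T) (Kazhdan, Margulis, Burger). Let $\Lambda=SL_k(\mathbb Z)\ltimes\mathbb Z^k$ act on $H$, almost having invariant vectors. Since $\mathbb Z^k$ is normal, $H_1=H^{\mathbb Z^k}$ and $H_2=H_1^\perp$ are invariant under $\Lambda$.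

One of $H_1,H_2$ almost has invariant vectors. Otherwise there are $(S_i,\varepsilon_i)$ such that no unit vector of $H_i$ is moved by less than $\varepsilon_i$ by every element of $S_i$. Put $S=S_1\cup S_2$ and $\varepsilon=\min(\varepsilon_1,\varepsilon_2)/\sqrt2$, and take a unit vector $\xi=\xi_1+\xi_2$ with $\xi_i\in H_i$ and $\|s\xi-\xi\|<\varepsilon$ for $s\in S$. Some $i$ has $\|\xi_i\|\ge1/\sqrt2$, and then $\|s\xi_i-\xi_i\|\le\|s\xi-\xi\|<\varepsilon\le\varepsilon_i\|\xi_i\|$ for all $s\in S$. Normalizing $\xi_i$ gives a contradiction.

It cannot be $H_2$: by relative (T), $H_2$ would contain a nonzero $\mathbb Z^k$-invariant vector, but these all lie in $H_1$. So $H_1$ almost has invariant vectors. It is a representation of $\Lambda/\mathbb Z^k=SL_k(\mathbb Z)$, which has (T), so $H_1$ contains a nonzero invariant vector. Hence $\Lambda$ has (T).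

**Step 4: conclude.** Apply Theorem 2 with $\Gamma_1=\Gamma_2=\Gamma$, $\theta_1=\theta_2$ the inclusion of $\Lambda$, $t_1=t_2=t$, and $A_1=A_2=A=C^*_{fd}(\Gamma)$. This proves the assertion about examples in Theorem 2. By Lemma 3, $A$ is residually finite-dimensional and quasidiagonal. It is unital, and separable because $\Gamma$ is countable. By Theorem 2, $A\otimes_{\max}A$ contains a proper isometry and is not quasidiagonal. The case $n=4$, $m=2$ is Theorem 1. $\blacksquare$

**Remark 1.** We have $A\cong A^{op}$ via $u_g\mapsto u_{g^{-1}}^{op}$. This is multiplicative because $u_{g^{-1}}^{op}u_{h^{-1}}^{op}=(u_{h^{-1}}u_{g^{-1}})^{op}=u_{(gh)^{-1}}^{op}$. It is isometric: for a finite-dimensional unitary representation $\pi$, the transpose of $\sum f(g)\pi(g^{-1})$ is $\sum f(g)\overline{\pi(g)}$, which is $f$ evaluated in the conjugate representation. So $A\otimes_{\max}A^{op}$ is not quasidiagonal either.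

**Remark 2.** $A$ has a faithful tracial state. By separability there is a sequence of unital finite-dimensional representations $\pi_j$ ($j\ge1$) of $A$, on spaces of dimension $d_j$, whose direct sum is isometric on a countable dense set and hence faithful. Put $\tau=\sum_j2^{-j}\operatorname{tr}_{d_j}\circ\pi_j$ with normalized traces. If $\tau(a^*a)=0$, then all $\pi_j(a)=0$, so $a=0$. A unital algebra with a faithful tracial state is finite, since $s^*s=1$ gives $\tau(1-ss^*)=0$. It is even stably finite, meaning that all matrix algebras over it are finite, because $\tau\otimes\operatorname{tr}_k$ is a faithful tracial state on $M_k(A)$. The algebra $A\otimes_{\max}A$ is not finite, so it is not stably finite and has no faithful tracial state; it is not residually finite-dimensional because it is not quasidiagonal. Hence residual finite-dimensionality, finiteness, stable finiteness, and having a faithful tracial state also fail to pass to maximal tensor products.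

**Remark 3.** Since $A\otimes_{\min}A$ is quasidiagonal, Lemma 1 applied to the images of $v,p,q$ there shows that $p$ and $q$ have the same image. So the nonzero projection $q-p$ lies in the kernel of $A\otimes_{\max}A\to A\otimes_{\min}A$. This is the element that Section 2 said a counterexample must have.

## 9. Full C\*-algebras of free groups cause no trouble

**Theorem 3.** If $F$ is a free group of any rank and $B$ is any quasidiagonal C\*-algebra, then $C^*(F)\otimes_{\max}B$ is quasidiagonal.

The proof uses a published result about homotopy.

**Theorem (Voiculescu, Duke Math. J. 63 (1991); see Brown–Ozawa, *C\*-Algebras and Finite-Dimensional Approximations*, Thm 7.3.6).** Suppose $B_0$ is quasidiagonal and there are \*-homomorphisms $\alpha:D_0\to B_0$, $\beta:B_0\to D_0$ with $\beta\alpha$ homotopic to $\mathrm{id}_{D_0}$ (through \*-homomorphisms, point-norm continuously). Then $D_0$ is quasidiagonal.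

For example, take $D_0=C([0,1])$ and $B_0=\mathbb C$, with $\alpha$ evaluation at $0$ and $\beta$ the inclusion of constants. The maps $f\mapsto f(t\,\cdot)$ join $\beta\alpha$ (at $t=0$) to the identity (at $t=1$).

One would like to contract $C^*(F)$ to the scalars and keep $B$ fixed. This stops already at $F=\mathbb Z$. A path of unital endomorphisms of $C(\mathbb T)$ from the identity to a map with scalar range would be a homotopy of the circle from its identity map to a constant map. The remedy is to unwind the circle: $s\mapsto e^{is}$ maps $[-\pi,\pi]$ onto $\mathbb T$, so $C(\mathbb T)$ embeds in $C([-\pi,\pi])$, which can be contracted. For free groups we replace each unitary generator by the exponential of a self-adjoint one. Let $F$ be free on a set $X$, and let $C$ be the universal unital C\*-algebra generated by self-adjoint elements $h_x$ ($x\in X$) with $\|h_x\|\le\pi$. For one generator, $C=C([-\pi,\pi])$.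

*Proof of Theorem 3.* Put $D=C\otimes_{\max}B$.

**Step 1: contract $D$ onto a copy of $B$.** For $t\in[0,1]$ the elements $th_x$ are self-adjoint of norm at most $\pi$, so there is a unital endomorphism $\sigma_t$ of $C$ with $\sigma_t(h_x)=th_x$. The map $t\mapsto\sigma_t(c)$ is norm continuous when $c$ is a polynomial in the generators, and then for all $c$ by density and contractivity. On generators one checks $\sigma_s\sigma_t=\sigma_{st}$ and $\sigma_1=\mathrm{id}$. Since $\sigma_0(h_x)=0$ for all $x$, we have $\sigma_0=\epsilon(\cdot)1$ for a character $\epsilon$ of $C$.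

Let $\Sigma_t=\sigma_t\otimes\mathrm{id}_B:D\to D$. It is continuous in $t$ on elementary tensors, hence point-norm continuous on $D$ by density and contractivity. Moreover
$$\Sigma_s\Sigma_t=\Sigma_{st},\qquad \Sigma_1=\mathrm{id},\qquad \Sigma_0(c\otimes b)=\epsilon(c)\,1\otimes b,$$
so $\Sigma_0(D)\subset1\otimes B$. The \*-homomorphism $\epsilon\otimes\mathrm{id}_B:D\to B$ is a left inverse of $b\mapsto1\otimes b$, so $1\otimes B\cong B$ is quasidiagonal.

**Step 2: show that every separable subalgebra of $D$ lies in a quasidiagonal one.** We cut down to separable algebras before we use Voiculescu's theorem. Let $D_{00}\subset D$ be a separable C\*-subalgebra and let $D_0$ be the C\*-algebra generated by $\bigcup_{t\in[0,1]}\Sigma_t(D_{00})$. It is separable: by continuity, the elements $\Sigma_t(d)$ with $t$ rational and $d$ in a countable dense subset of $D_{00}$ generate it. It contains $D_{00}=\Sigma_1(D_{00})$. Since $\Sigma_s\Sigma_t=\Sigma_{st}$, it is invariant under all $\Sigma_s$.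

Let $B_0=D_0\cap(1\otimes B)$. It is quasidiagonal, being a subalgebra of $1\otimes B\cong B$. Let $\alpha=\Sigma_0|_{D_0}$, which maps $D_0$ into $B_0$, and let $\beta:B_0\to D_0$ be the inclusion. Then $\beta\alpha=\Sigma_0|_{D_0}$ is homotopic to $\mathrm{id}_{D_0}=\Sigma_1|_{D_0}$ through the maps $\Sigma_t|_{D_0}:D_0\to D_0$. By Voiculescu's theorem, $D_0$ is quasidiagonal.

**Step 3: pass to all of $D$.** Let $G\subset D$ be finite and $\varepsilon>0$. By Step 2, $G$ lies in a quasidiagonal subalgebra $D_0$, so there is a c.c.p. map $\varphi:D_0\to M_k(\mathbb C)$ with $\|\varphi(ab)-\varphi(a)\varphi(b)\|<\varepsilon$ and $\|\varphi(a)\|>\|a\|-\varepsilon$ for $a,b\in G$. We extend $\varphi$ to a c.c.p. map on $D$. Let $\tilde D=D\oplus\mathbb C1$ be $D$ with a new unit adjoined, and consider $D_0+\mathbb C1\subset\tilde D$. By Stinespring's theorem $\varphi(d)=W^*\kappa(d)W$ for a nondegenerate representation $\kappa$ of $D_0$ and an operator $W$ with $\|W\|\le1$. The formula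
$$\tilde\varphi(d+\mu1)=W^*(\kappa(d)+\mu)W+\mu(1-W^*W)=\varphi(d)+\mu1$$
exhibits a unital extension of $\varphi$ to $D_0+\mathbb C1$ as a sum of two completely positive maps. By Arveson's extension theorem $\tilde\varphi$ extends to a unital completely positive map on $\tilde D$. Its restriction to $D$ is c.c.p. and extends $\varphi$. Indexed by the pairs $(G,\varepsilon)$, these maps form a net as in (1), so $D$ is quasidiagonal.

**Step 4: embed $C^*(F)\otimes_{\max}B$ in $D$.** Let $j:C^*(F)\to C$ be the unital \*-homomorphism with $j(u_x)=\exp(ih_x)$. We claim that $j\otimes\mathrm{id}_B:C^*(F)\otimes_{\max}B\to D$ is injective. This needs an argument, since $\otimes_{\max}$ need not preserve inclusions. Take a faithful nondegenerate representation $\pi\times\rho$ of $C^*(F)\otimes_{\max}B$ on $H$, given by commuting representations $\pi$ (unital) and $\rho$. The unitary $\pi(u_x)$ lies in the von Neumann algebra $\rho(B)'$. Apply to it the Borel function $\operatorname{Arg}:\mathbb T\to(-\pi,\pi]$. This gives $k_x=k_x^*\in\rho(B)'$ with $\|k_x\|\le\pi$ and $\pi(u_x)=\exp(ik_x)$.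

By universality of $C$ there is a unital representation $\pi':C\to\rho(B)'$ with $\pi'(h_x)=k_x$. Then $\pi'(j(u_x))=\exp(ik_x)=\pi(u_x)$ for all $x$, so $\pi'\circ j=\pi$. Since $\pi'$ and $\rho$ commute, $\pi'\times\rho$ is a representation of $D$, and on elementary tensors
$$(\pi'\times\rho)\circ(j\otimes\mathrm{id}_B)=\pi\times\rho .$$
The right side is faithful, so $j\otimes\mathrm{id}_B$ is injective.

**Step 5: conclude.** By Step 4, $C^*(F)\otimes_{\max}B$ is isomorphic to a subalgebra of $D$. By Step 3, $D$ is quasidiagonal, and quasidiagonality passes to subalgebras. $\blacksquare$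

Consider the class of those $A$ for which $A\otimes_{\max}B$ is quasidiagonal for every quasidiagonal $B$. By Theorem 3 it contains $C^*(F_\infty)$. The countable group $\Gamma=SL_4(\mathbb Z[1/2])$ is a quotient of $F_\infty$, so $A=C^*_{fd}(\Gamma)$ is a quotient of $C^*(F_\infty)$ through $C^*(F_\infty)\to C^*(\Gamma)\to C^*_{fd}(\Gamma)$. It is residually finite-dimensional, and by Theorem 1, with $B=A$, it is not in the class. So the class is not closed under residually finite-dimensional quotients.
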